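# Twin labels on a tree: a Banach space with $P(\|\cdot\|,w)$ and no equivalent Kadec norm

All Banach spaces are real, $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,\dots\}$. "Equivalent norm" always means a norm on the space equivalent to the given one.

## 1. A tree with twin labels, and the vectors $x_s$

**The tree.** Let $\Sigma=\omega\times\{1,-1\}$. Let $T$ be the set of all functions $t:\alpha\to\Sigma$ with $\alpha<\omega_1$, ordered by extension ($\le$). The root is the empty function $\emptyset$, and $|t|=\alpha$ is the length of $t$. Each set $\{r: r\le t\}$ is a countable well-ordered chain. Write $s\wedge t$ for the largest common initial segment of $s$ and $t$, and $[\emptyset,t]=\{r: r\le t\}$, $(r,t]=\{p:r<p\le t\}$, $(r,t)=\{p:r<p<t\}$, and so on. The *children* of $r$ are the nodes $u=r^\frown(n,i)$, and we write $n(u)=n$, $i(u)=i$. Every node thus has countably many pairs of *twin* children $r^\frown(n,1)$, $r^\frown(n,-1)$. If $r<s$, the child of $r$ that is $\le s$ has label $s(|r|)$. The union of an increasing sequence in $T$ is again in $T$, because a countable supremum of countable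 ordinals is countable.

**The topology of $T$.** The basic open sets are $\{\emptyset\}$ and $(r,t]$ with $r<t$. They form a base: if $p\in(r,t]\cap(r',t']$, then $r,r'<p$ are comparable, and the intersection is $(\max(r,r'),\,t\wedge t']$. We need the following facts.

- $[\emptyset,t]=\{\emptyset\}\cup(\emptyset,t]$ is open, and it is homeomorphic to the ordinal interval $[0,|t|]$, hence compact.
- $[\emptyset,t]$ is closed: if $p\not\le t$, then $p\wedge t<p$ and $(p\wedge t,p]$ misses $[\emptyset,t]$, since a point $r\le t$, $r\le p$ satisfies $r\le p\wedge t$.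
- $T$ is Hausdorff: incomparable $p,p'$ are separated by $(p\wedge p',p]$ and $(p\wedge p',p']$, and $p<p'$ by $[\emptyset,p]$ and $(p,p']$. So $T$ is locally compact Hausdorff.
- A compact set is covered by finitely many sets $[\emptyset,s]$. It therefore contains only finitely many children of any given $r$, since $[\emptyset,s]$ contains at most one.
- Nodes that are not of limit length are isolated: $\{\emptyset\}$ is open, and $(r,u]=\{u\}$ for a child $u$ of $r$.
- If $a\in C_0(T)$, then $\{a\ne0\}=\bigcup_n\{|a|\ge1/n\}$ is countable, because each $\{|a|\ge 1/n\}$ is compact and each $[\emptyset,s]$ is countable.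

**The space.** Let $G=T\times\omega$, and write elements of $\ell_\infty(T)\oplus_\infty\ell_\infty(G)$ as $z=(a,b)$, so that $\|z\|=\max(\|a\|_\infty,\|b\|_\infty)$. For $s\in T$ let $x_s=(a_s,b_s)$ with
$$a_s=1_{[\emptyset,s]},\qquad b_s(r,k)=\begin{cases} i&\text{if } r<s,\ s(|r|)=(n,i),\ k\le n,\\ 0&\text{otherwise.}\end{cases}\tag{1}$$
For $g\in G$ let $e_g=(0,1_{\{g\}})$. Put $X_0=\operatorname{span}(\{x_s:s\in T\}\cup\{e_g:g\in G\})$ and let $X$ be the norm closure of $X_0$.

The first coordinate of $x_s$ marks the path to $s$. The second records, at each $r$ below $s$, through which child the path leaves: if it leaves through $(n,i)$, the row $b_s(r,\cdot)$ is a block of $n+1$ entries equal to the sign $i$. For instance $x_\emptyset=(1_{\{\emptyset\}},0)$. With $u_\pm=\emptyset^\frown(n,\pm1)$,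
$$x_{u_\pm}=\bigl(1_{\{\emptyset,u_\pm\}},\ \pm1_{\{(\emptyset,k):k\le n\}}\bigr),\qquad \tfrac12(x_{u_+}+x_{u_-})=\bigl(1_{\{\emptyset\}}+\tfrac12 1_{\{u_+,u_-\}},\ 0\bigr).$$
The record disappears when twins are averaged. That cancellation drives everything below.

If $z=(a,b)\in X$, then $a\in C_0(T)$ and $b(r,\cdot)\in c_0(\omega)$ for each $r$: both hold for the generators (the sets $[\emptyset,s]$ are compact and open) and pass to uniform limits. Let $\tau_p$ be the topology on $X$ of pointwise convergence on $T\cup G$. Coordinates are continuous functionals, so $\tau_p$ is coarser than the weak topology $w$.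

**What the space is for.** A convex function cannot see the record $b$ at $t$ when it is evaluated on averages of twins; this will rule out Kadec norms on $X$. A non-convex counting device can still see it, and this will give $X$ a weaker property, usually called descriptive. The next section makes both notions precise.

## 2. Kadec norms, the property $P$, and the two theorems

**Definition (Kadec norm).** An equivalent norm on $X$ is a *Kadec norm* if the weak and norm topologies coincide on its unit sphere. A norm $N$ has the *sequential Kadec–Klee property* if $z_j\to x$ weakly and $N(z_j)=N(x)=1$ imply $z_j\to x$ in norm. A Kadec norm has this property.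

The norm of $\ell_2$ is Kadec: if $x_\alpha\to x$ weakly on the sphere, then $\|x_\alpha-x\|^2=2-2\langle x_\alpha,x\rangle\to0$. The sup norm of $c_0$ is not: $e_1+e_j\to e_1$ weakly, all these vectors have norm $1$, and the distances are $1$.

**Definition ($P$).** Let $\tau_1,\tau_2$ be topologies or metrics on $X$, where $\tau_1$ is a norm or a metric. Then $X$ has $P(\tau_1,\tau_2)$ if there are sets $A_n\subset X$ ($n\in\mathbb N$) such that for every $x\in X$ and $\varepsilon>0$ there are $n$ and a $\tau_2$-open $U$ with $x\in A_n\cap U$ and $\operatorname{diam}(A_n\cap U)<\varepsilon$, the diameter being taken in $\tau_1$.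

**Definition (SLD).** For a metric $d$ on $X$, $(X,w)$ has *$d$-SLD* if for every $\varepsilon>0$ one can write $X=\bigcup_nX_{n,\varepsilon}$ so that every $x\in X_{n,\varepsilon}$ has a $w$-open neighborhood $U$ with $d\text{-}\operatorname{diam}(U\cap X_{n,\varepsilon})<\varepsilon$.

The two are equivalent. From SLD, take the countably many sets $X_{n,1/m}$. From $P(d,w)$, let $X_{n,\varepsilon}$ be the set of $x\in A_n$ that have a $w$-open neighborhood $U$ with $\operatorname{diam}(A_n\cap U)<\varepsilon$.

**Definition ($\sigma$-isolated network).** A family $\mathcal A$ of subsets of $X$ is *$w$-isolated* if its members are pairwise disjoint and each is relatively $w$-open in $\bigcup\mathcal A$. A family is *$\sigma$-isolated* if it is a countable union of $w$-isolated families. A family $\mathfrak N$ is a *network* for $w$ if every $w$-open set is a union of members of $\mathfrak N$.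

Example: if $X$ is separable, a countable base of the norm topology is a network for $w$, and it is $\sigma$-isolated because a family with one member is $w$-isolated. An uncountable $w$-isolated family: the singletons $\{e_\gamma\}$ in $c_0(\Gamma)$, cut out by the $w$-open sets $\{x:x_\gamma>\frac12\}$.

**Known theorem.** For every Banach space $X$ the following are equivalent:

i) $(X,w)$ has $\|\cdot\|$-SLD (equivalently, $X$ has $P(\|\cdot\|,w)$).

ii) $X$ is descriptive, in the sense of R. W. Hansell (Descriptive sets and the topology of nonseparable Banach spaces, Serdica Math. J. 27 (2001)).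

iii) $(X,w)$ has a $\sigma$-isolated network.

iv) There is a metric $d$ on $X$ whose topology is finer than the weak topology such that $(X,w)$ has $d$-SLD (equivalently, $X$ has $P(d,w)$).

v) There is a function $F:X\to[0,\infty)$ with $F(tx)=|t|F(x)$ for all real $t$, $w$-lower semicontinuous, with $\|\cdot\|\le F(\cdot)\le3\|\cdot\|$, such that the norm and weak topologies coincide on $\{x:F(x)=1\}$.

Condition v) describes a Kadec norm with one word missing: $F$ need not be convex. The problem, posed in "Borel measurability and renorming" (https://webs.um.es/matias/miwiki/lib/exe/fetch.php?media=thesis_revised.pdf), is whether i)–v) are equivalent to the existence of an equivalent Kadec norm. We shall only work with condition i), in the form $P(\|\cdot\|,w)$.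

**Two cases by hand.** If $X$ is separable, $P(\|\cdot\|,w)$ is trivial: for each $m$ cover $X$ by countably many sets of diameter $<1/m$ and take all of them, with $U=X$.

For $c_0(\Gamma)$ with $\Gamma$ arbitrary, use counting. For rational $q>0$ let $\varphi_q(x)$ be the number of elements of $C_q(x)=\{\gamma:|x_\gamma|>q\}$, which is finite. Suppose $x_\alpha\to x$ pointwise and, for each $q$, eventually $\varphi_q(x_\alpha)=\varphi_q(x)$. Eventually $C_q(x)\subset C_q(x_\alpha)$, so the two finite sets are eventually equal. Off this set both $|x_\alpha|$ and $|x|$ are $\le q$, and on it $x_\alpha\to x$ uniformly. Hence $\limsup\|x_\alpha-x\|\le2q$ for every $q$, that is, $x_\alpha\to x$ in norm. Section 7 shows, in the case of $X$, how such a statement yields $P(\|\cdot\|,w)$ with the sets given by finitely many bounds on the counting functions; the same argument applies here. Such sets, like $\{x:\varphi_q(x)\le n\}$, are far from convex.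

**Theorem A.** There is, in ZFC, a (real) Banach space $X$ such that

(1) $X$ has $P(\|\cdot\|,w)$; hence $X$ satisfies i)–v);

(2) for every equivalent norm $N$ on $X$ there are $x$ and $z_j\to x$ weakly with $N(z_j)=N(x)=1$ and $z_j\not\to x$ in norm. In particular $X$ has no equivalent Kadec norm.

**Theorem B.** Let $X$ be the space of Section 1.

(a) No Banach space containing an isomorphic copy of $X$ has an equivalent norm with the sequential Kadec–Klee property.

(b) $X$ contains $c_0(G)$ isometrically, $X/c_0(G)$ is isometric to $C_0(T)$, and $X$ is an Asplund space. The quotient $C_0(T)$ fails i). So i)–v) do not pass to quotients by $c_0(\Gamma)$, even for Asplund spaces.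

(c) For every Banach space $Z$: $Z$ has an equivalent Kadec norm if and only if $P(\|\cdot\|,w)$ holds for a sequence of *convex* sets $A_n$. In particular a Kadec norm implies i), and in $X$ the sets in $P(\|\cdot\|,w)$ can never all be chosen convex.

The space in Theorem A is the $X$ of Section 1. So the answer to the problem is no: an equivalent Kadec norm implies i)–v), by Theorem B(c), and the converse fails, by Theorem A.

## 3. Kadec norms are $P(\|\cdot\|,w)$ with convex sets

This section proves the equivalence in Theorem B(c). It gives the true implication, and it shows that convexity of the sets $A_n$ is exactly what a counterexample has to destroy. Theorem A does not use it.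

**Step 1. From a Kadec norm to convex sets.** Let $N$ be a Kadec norm on $Z$, $A_q=\{N\le q\}$ for rational $q>0$, and add the set $\{0\}$, which takes care of $x=0$. All these sets are convex. Let $x\ne0$.

First, if $x_\alpha\to x$ weakly and $\limsup N(x_\alpha)\le N(x)$, then $x_\alpha\to x$ in norm. Indeed $N$ is $w$-lower semicontinuous (its balls are convex and closed, so weakly closed), hence $N(x_\alpha)\to N(x)>0$. Then $x_\alpha/N(x_\alpha)\to x/N(x)$ weakly on the sphere of $N$, hence in norm; multiply back.

Now let $\varepsilon>0$. Suppose $\operatorname{diam}(A_q\cap U)\ge\varepsilon$ for every rational $q\ge N(x)$ and every $w$-open $U\ni x$. Each $A_q\cap U$ then contains a point $x_{q,U}$ with $\|x_{q,U}-x\|\ge\varepsilon/3$, for otherwise its diameter would be at most $2\varepsilon/3$. Direct the pairs $(q,U)$ by decreasing $q$ toward $N(x)$ and decreasing $U$. The net $(x_{q,U})$ converges weakly to $x$ and has $\limsup N(x_{q,U})\le N(x)$, so it converges in norm, a contradiction. Hence some $A_q\cap U\ni x$ has diameter $<\varepsilon$.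

**Step 2. A convex function that knows all the $A_n$.** Conversely let convex sets $A_n$ witness $P(\|\cdot\|,w)$ in $Z$. Discard the empty ones, and repeat sets if only finitely many remain. The functions $d_n(x)=\operatorname{dist}(x,A_n)$ are convex and $1$-Lipschitz, hence $w$-lower semicontinuous. With $c_n=2^{-n}(1+d_n(0))^{-2}$ let
$$\Phi(x)=\|x\|^2+\sum_nc_n\bigl(d_n(x)^2+d_n(-x)^2\bigr).$$
Since $d_n(\pm x)\le\|x\|+d_n(0)\le(1+\|x\|)(1+d_n(0))$, the $n$-th term is at most $2^{1-n}(1+\|x\|)^2$, so the series converges uniformly on bounded sets. Thus $\Phi$ is even, convex, continuous, and $w$-lower semicontinuous. The function $\Phi-\|\cdot\|^2$ is even and convex, so its minimum is at $0$, and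
$$\Phi(x)\ge\Phi(0)+\|x\|^2.\tag{2}$$

**Step 3. If $x_\alpha\to x$ weakly and $\Phi(x_\alpha)\to\Phi(x)$, then $x_\alpha\to x$ in norm.** Write $\Phi=f+h$, where $f$ is one of the summands $c_nd_n(\cdot)^2$ and $h$ is the sum of all the others. Both are convex and continuous, hence $w$-lower semicontinuous, so
$$\limsup f(x_\alpha)=\limsup\bigl(\Phi(x_\alpha)-h(x_\alpha)\bigr)\le\Phi(x)-h(x)=f(x)\le\liminf f(x_\alpha).$$
Thus $d_n(x_\alpha)\to d_n(x)$ for every $n$. Given $\varepsilon>0$, choose $n$ and a $w$-open $U$ with $x\in A_n\cap U$ and $\operatorname{diam}(A_n\cap U)<\varepsilon$. Choose a $w$-open $U_1\ni x$ and $\theta\in(0,\varepsilon)$ such that every point at distance less than $\theta$ from $U_1$ lies in $U$: if $U\supset\{y:|f_l(y-x)|<\rho,\ l\le L\}$, take $U_1=\{y:|f_l(y-x)|<\rho/2,\ l\le L\}$ and $\theta$ with $\theta\|f_l\|\le\rho/2$ for all $l$. Eventually $x_\alpha\in U_1$, and, as $d_n(x)=0$, eventually $d_n(x_\alpha)<\theta$. For such $\alpha$ pick $y_\alpha\in A_n$ with $\|x_\alpha-y_\alpha\|<\theta$. Then $y_\alpha\in A_n\cap U$, so $\|y_\alpha-x\|<\varepsilon$ and $\|x_\alpha-x\|<2\varepsilon$.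

**Step 4. From $\Phi$ to a norm.** For rational $r>\Phi(0)$ the set $\{\Phi\le r\}$ is convex, symmetric, closed, bounded by (2), and a neighborhood of $0$. Its gauge $g_r$ is therefore an equivalent norm with $\{g_r\le1\}=\{\Phi\le r\}$. Put $N=\sum_rc_r'g_r$, with $c'_r>0$ so small that $\sum_r c'_r\sup_{\|x\|\le1}g_r(x)<\infty$. Then $N$ is an equivalent norm.

Suppose $x_\alpha\to x$ weakly and $N(x_\alpha)=N(x)=1$. As in Step 3 (each summand and the sum of the others are $w$-lower semicontinuous), $g_r(x_\alpha)\to g_r(x)$ for every $r$. Let $r>\Phi(x)$ be rational; then $r>\Phi(0)$ by (2). By continuity $\Phi((1+\theta)x)<r$ for some $\theta>0$, so $g_r(x)\le1/(1+\theta)<1$. Eventually $g_r(x_\alpha)<1$, hence $\Phi(x_\alpha)\le r$. So $\limsup\Phi(x_\alpha)\le\Phi(x)\le\liminf\Phi(x_\alpha)$, and Step 3 gives norm convergence. Thus $N$ is a Kadec norm. $\square$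

The "in particular" of (c) follows: Step 1 shows that a Kadec norm implies i), and once Theorem A(2) is proved, the sets in $X$ can never all be convex.

## 4. A category lemma on $T$, and why $C_0(T)$ alone does not suffice

**Lemma 1.** If $T=\bigcup_{n\in\mathbb N}T_n$, there are $n$ and $u\in T$ such that every $v\ge u$ has an extension $s\ge v$ in $T_n$.

*Proof.* Suppose not: for every $n$ and $u$ there is $v\ge u$ with no extension in $T_n$. Starting with any $u_1$ we get $u_1\le u_2\le\cdots$ such that $u_{n+1}$ has no extension $s\ge u_{n+1}$ in $T_n$. The union $u=\bigcup_nu_n$ is in $T$, so it lies in some $T_n$; but it extends $u_{n+1}$, a contradiction. $\square$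

So a countable partition of $T$ has a piece that is dense above some $u$: once $t\ge u$ is in the piece, there are nodes of the same piece above *each* of the infinitely many children of $t$.

A sensible first attempt is to use $C_0(T)$ and the vectors $1_{[\emptyset,t]}$. The lemma applies at once, but it proves too much.

**Lemma 2.** $C_0(T)$ fails i).

*Proof.* Suppose $C_0(T)=\bigcup_nX_n$ as in SLD with $\varepsilon=1$. Let $T_n=\{t:1_{[\emptyset,t]}\in X_n\}$. Take $n,u$ from Lemma 1, then $t\in T_n$ with $t\ge u$, and $s_k\in T_n$ with $s_k\ge t^\frown(k,1)$ for each $k\in\omega$. The functions $1_{[\emptyset,s_k]}-1_{[\emptyset,t]}=1_{(t,s_k]}$ have norm $1$ and disjoint supports. So all sums $\sum_{k\le m}\theta_k1_{(t,s_k]}$ with $|\theta_k|\le1$ have norm at most $1$, whence $\sum_k|f(1_{(t,s_k]})|\le\|f\|$ for each functional $f$, and the functions are weakly null. Hence $1_{[\emptyset,s_k]}\in X_n$ converges weakly to $1_{[\emptyset,t]}\in X_n$ at distance $1$. Every $w$-neighborhood $U$ of $1_{[\emptyset,t]}$ then has $\operatorname{diam}(U\cap X_n)\ge1$, a contradiction. $\square$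

The failure sits at one node $t$: a vector that passes through a far child of $t$ looks, weakly, like a vector that stops at $t$. To keep $P$, a vector must announce through which child it leaves $t$. To exclude Kadec norms, some *convex combinations* of such vectors must not announce it. The twins do this. In $X$, if $s_j\ge t^\frown(n_j,1)$, then $b_{s_j}(t,0)=1$ while $b_t(t,0)=0$, so $x_{s_j}\not\to x_t$ even in $\tau_p$; but averages over twins behave as in $C_0(T)$.

## 5. Averages of twins defeat every Kadec–Klee norm

**Lemma 3.** Let $t\in T$, $n_1<n_2<\cdots$, $s_j\ge t^\frown(n_j,1)$, $s_j'\ge t^\frown(n_j,-1)$, and $z_j=\frac12(x_{s_j}+x_{s_j'})$. Then $z_j\to x_t$ weakly and $\|z_j-x_t\|=\frac12$.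

*Proof.* Let $h_j=z_j-x_t$. Its $a$-part is $\frac12 1_{(t,s_j]}+\frac12 1_{(t,s_j']}$, supported on nodes $\ge t^\frown(n_j,\pm1)$. For its $b$-part at $(r,k)$:

- If $r<t$, all three vectors agree there, since $s_j,s'_j$ extend $t$. So the value is $0$.
- If $r=t$, the value is $\frac12 1_{k\le n_j}-\frac12 1_{k\le n_j}-0=0$.
- If $r\not\le t$, then $b_t(r,k)=0$, and $b_{s_j}(r,k)$ or $b_{s_j'}(r,k)$ can be nonzero only if $r<s_j$ or $r<s_j'$ respectively, that is, only for $r\ge t^\frown(n_j,1)$ or $r\ge t^\frown(n_j,-1)$. At most one of the two occurs, so the value is in $\{0,\pm\frac12\}$.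

Hence the $h_j$ have pairwise disjoint supports in $T\cup G$. Each has norm $\frac12$; the value $\frac12$ is attained at $t^\frown(n_j,1)$. So $\|\sum_{j\le m}\theta_jh_j\|\le\frac12$ for $|\theta_j|\le1$, which gives $\sum_j|f(h_j)|\le\frac12\|f\|$ for $f\in X^*$. Thus $h_j\to0$ weakly. $\square$

**Proof of Theorem A(2).** Suppose $N$ is an equivalent norm with the sequential Kadec–Klee property.

**Step 1. A definite jump of $N$ at every $t$.** We claim: for each $t$ there is $\eta_t>0$ such that, for all but finitely many $n$,
$$N\bigl(\tfrac12(x_s+x_{s'})\bigr)>N(x_t)+\eta_t\quad\text{whenever } s\ge t^\frown(n,1),\ s'\ge t^\frown(n,-1).\tag{3}$$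
Otherwise, for every $j$, infinitely many $n$ admit $s,s'$ with $N(\frac12(x_s+x_{s'}))\le N(x_t)+1/j$. So we can choose $n_1<n_2<\cdots$ and $z_j$ as in Lemma 3 with $N(z_j)\le N(x_t)+1/j$. As $z_j\to x_t$ weakly, $\liminf N(z_j)\ge N(x_t)$, so $N(z_j)\to N(x_t)>0$. Then $z_j/N(z_j)\to x_t/N(x_t)$ weakly on the sphere of $N$, hence in norm, and so $z_j\to x_t$ in norm. This contradicts $\|z_j-x_t\|=\frac12$.

**Step 2. Convexity against category.** Choose rationals $\rho_t$ with $N(x_t)<\rho_t<N(x_t)+\eta_t$, and put $T_\rho=\{t:\rho_t=\rho\}$. Lemma 1 gives $\rho$ and $u$ such that every $v\ge u$ has an extension in $T_\rho$. Pick $t\in T_\rho$ with $t\ge u$. For every $n$ pick $s_n,s_n'\in T_\rho$ extending $t^\frown(n,1)$ and $t^\frown(n,-1)$. Both $N(x_{s_n})$ and $N(x_{s_n'})$ are less than $\rho$, so by convexity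
$$N\bigl(\tfrac12(x_{s_n}+x_{s_n'})\bigr)<\rho=\rho_t<N(x_t)+\eta_t\quad\text{for all } n,$$
contradicting (3). $\square$

Step 2 is the only place where convexity of $N$ is used beyond lower semicontinuity. A function $F$ as in v) escapes there.

## 6. Near-identities in $X$ and the counting functions

The rest of the proof gives $X$ the property $P(\|\cdot\|,w)$ by counting, as for $c_0(\Gamma)$. What should be counted? In a finite combination of the $x_s$, at all but finitely many nodes $r$ the row $b(r,\cdot)$ is dictated by $a$. We count the violations of this rule, and also the oscillations of $a$.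

For $z=(a,b)\in X$, $r\in T$, $u$ a child of $r$, and $k\in\omega$, put
$$D_z(r,u,k)=b(r,k)-i(u)\,a(u)\,1_{k\le n(u)}.\tag{4}$$

**Lemma 4.** Let $z=(a,b)\in X$ and $\eta>0$. There is a finite $F\subset T$ such that for all $r\notin F$:

(α) if $u$ is a child of $r$ with $|a(u)|\ge\eta$, then $|D_z(r,u,k)|<2\eta$ for all $k$;

(β) $|b(r,k)|<|a(r)|+2\eta$ for all $k$;

(γ) $|b(r,k)|<|b(r,k')|+2\eta$ for all $k'<k$.

*Proof.* Choose $w=\sum_{j\le L}c_jx_{s_j}+(0,v)\in X_0$ with $v$ finitely supported and $\|z-w\|<\eta$, and write $w=(a_w,b_w)$. Let $F$ consist of all $s_j$, all $s_j\wedge s_l$, and all $r$ with $v(r,\cdot)\ne0$. Let $r\notin F$.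

If no $s_j\ge r$, then $a_w$ vanishes at $r$ and at its children, and $b_w(r,\cdot)=0$. Otherwise every $s_j\ge r$ satisfies $s_j>r$, and all of these lie above the same child $u_0=r^\frown(n,i)$ of $r$, since two of them above different children would give $r=s_j\wedge s_l\in F$. With $c=\sum_{s_j\ge r}c_j$ we get
$$a_w(r)=a_w(u_0)=c,\qquad a_w(u)=0\ \text{ for the other children } u,\qquad b_w(r,k)=i\,c\,1_{k\le n}.$$
In both cases: $D_w(r,u,k)=0$ whenever $a_w(u)\ne0$; $|b_w(r,k)|\le|a_w(r)|$; and $|b_w(r,\cdot)|$ is nonincreasing in $k$.

Each coordinate of $z-w$ has modulus $<\eta$. If $|a(u)|\ge\eta$, then $a_w(u)\ne0$, so $|D_z(r,u,k)|\le|D_w(r,u,k)|+|b-b_w|(r,k)+|a-a_w|(u)<2\eta$. This is (α). Next, $|b(r,k)|<|b_w(r,k)|+\eta\le|a_w(r)|+\eta<|a(r)|+2\eta$, and for $k'<k$ likewise $|b(r,k)|<|b_w(r,k)|+\eta\le|b_w(r,k')|+\eta<|b(r,k')|+2\eta$. $\square$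

**Definition (violation sets).** For rationals $q,\delta>0$ and $0<q'<q$ let

- $R_{q,\delta}(z)=\{(r,k):\exists$ a child $u$ of $r$ with $|a(u)|>q$ and $|D_z(r,u,k)|>\delta\}$;
- $Q_\delta(z)=\{(r,k):\exists k'<k$ with $|b(r,k)|>|b(r,k')|+\delta\}$;
- $S_{q',q}(z)=\{(r,k):|a(r)|<q'$ and $|b(r,k)|>q\}$.

*These sets are finite.* Apply Lemma 4 with $\eta=\min(q,\delta/2)$, $\delta/2$, $(q-q')/2$ respectively. For $r\notin F$, (α) gives $|D_z|<2\eta\le\delta$ whenever $|a(u)|>q\ge\eta$; (γ) gives $|b(r,k)|<|b(r,k')|+\delta$; (β) gives $|b(r,k)|<q'+(q-q')=q$ if $|a(r)|<q'$. So the $r$'s involved lie in a finite set. Fix $r$. In $R_{q,\delta}$ only finitely many children have $|a(u)|>q$, because $\{|a|\ge q\}$ is compact; for $k>n(u)$ we have $D_z(r,u,k)=b(r,k)$, which tends to $0$ in $k$, so only finitely many $k$ occur. In $Q_\delta$ we have $|b(r,k)|>\delta$, and in $S_{q',q}$ we have $|b(r,k)|>q$; again finitely many $k$, as $b(r,\cdot)\in c_0(\omega)$.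

**Definition (oscillation counts).** Consider pairs $(J,I)$ of open subsets of $\mathbb R$ of two types, with rational parameters:

- type 1: $J=(j_1,j_2)$, $I=\mathbb R\setminus[i_1,i_2]$, with $i_1<j_1<j_2<i_2$ and $0\notin[j_1,j_2]$;
- type 2: $J=\{x:|x|>q\}$, $I=\{x:|x|<q'\}$, with $0<q'<q$.

In both types $\overline J\cap\overline I=\emptyset$ and $0\notin\overline J$. A finite $P\subset T$ is *admissible* for $a$ if $a(p)\in J$ for $p\in P$, and for any $p<p'$ in $P$ there is a *separator* $r\in(p,p')$ with $a(r)\in I$. Let $W_{J,I}(z)$ be the maximal cardinality of an admissible set for $a$.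

Example: take type 2 with $q<1$. For $a=1_{[\emptyset,s]}$ we have $W_{J,I}=1$, since points of $[\emptyset,s]$ have no separators. If $r_1<r_2<s$ and $a=1_{[\emptyset,s]}-1_{(r_1,r_2]}$, then $W_{J,I}=2$: the set consisting of $r_1$ and the child of $r_2$ below or equal to $s$ is admissible with separator $r_2$, and two points of the same block $[\emptyset,r_1]$ or $(r_2,s]$ have no separator. Incomparable points need no separator, so $W$ also counts branching.

*$W_{J,I}(z)$ is finite.* Since $0\notin\overline J$, the set $\{a\in\overline J\}$ is compact, so it is covered by finitely many $[\emptyset,s_1],\dots,[\emptyset,s_M]$. Each value of $a$ lies outside $\overline J$ or outside $\overline I$. So by continuity each point of $[\emptyset,s_l]$ has a basic open neighborhood on which $a$ avoids $J$ or avoids $I$; it may be chosen as $\{\emptyset\}$ or $(r,x]$ with $x\le s_l$, hence order-convex and contained in $[\emptyset,s_l]$. By compactness finitely many of these cover $[\emptyset,s_l]$. Each contains at most one point of an admissible set: two points would be comparable, say $p<p'$, and their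 separator would lie in the neighborhood by order-convexity, so $a$ would take values in both $J$ and $I$ there. This bounds the size of admissible sets.

**Why the $a$-part alone cannot be enough.** Fix $t$, let $s_j=t^\frown(j,1)$, and let
$$y_j=x_{s_j}-\sum_{k\le j}e_{(t,k)}=(1_{[\emptyset,s_j]},\,b_t)\in X .$$
Then $y_j-x_t=(1_{\{s_j\}},0)$, so $y_j\to x_t$ weakly at distance $1$ (disjoint supports). All functions $W_{J,I}$ agree at $y_j$ and $x_t$: both are $1$ if $1\in J$ and $0$ otherwise. But for $q,\delta<1$ and $k\le j$ we have $D_{y_j}(t,s_j,k)=0-1$, so $(t,k)\in R_{q,\delta}(y_j)$, whereas $R_{q,\delta}(x_t)=\emptyset$, since a child $u$ of $r$ with $a_t(u)\ne0$ satisfies $u\le t$ and then $D_{x_t}(r,u,k)=0$ by (1). So $R$ catches what $W$ misses.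

**Lower semicontinuity.** The functions $|R_{q,\delta}|,|Q_\delta|,|S_{q',q}|,W_{J,I}:X\to\omega$ are $\tau_p$-lower semicontinuous: that the value is $\ge K$ is witnessed by finitely many strict inequalities (membership in the open sets $J,I$ in the case of $W$) on finitely many coordinates of $z$, and these persist in a $\tau_p$-neighborhood. For $R_{q,\delta}$, a witness for $(r,k)$ is a child $u$ together with $|a(u)|>q$ and $|D_z(r,u,k)|>\delta$. Enumerate this countable family as $\varphi_1,\varphi_2,\dots$.

## 7. Good nets, and the reduction of $P(\|\cdot\|,w)$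

**Definition (good net).** A net $z_\alpha=(a_\alpha,b_\alpha)$ in $X$ is *good* for $z=(a,b)\in X$ if $z_\alpha\to z$ in $\tau_p$ and, for each $i$, eventually $\varphi_i(z_\alpha)=\varphi_i(z)$.

The sequence $(y_j)$ above is not good for $x_t$. If $(z_\alpha)$ is good for $z$, then eventually
$$R_{q,\delta}(z_\alpha)=R_{q,\delta}(z),\tag{5}$$
because the finite set $R_{q,\delta}(z)$ is eventually contained in $R_{q,\delta}(z_\alpha)$ and the cardinalities agree. The same holds for $Q_\delta$ and $S_{q',q}$. For $W_{J,I}$ we use goodness thus: it is impossible that eventually some admissible set for $a_\alpha$ has more than $W_{J,I}(z)$ elements.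

**Proposition 5.** If $(z_\alpha)$ is good for $z$, then $\|z_\alpha-z\|\to0$.

**Proof of Theorem A(1) from Proposition 5.** Consider the countably many sets $\{y\in X:\varphi_i(y)\le n_i,\ i\le m\}$ with $m\in\mathbb N$, $n_i\in\omega$. Suppose they do not witness $P(\|\cdot\|,\tau_p)$, and that this fails at $x,\varepsilon$. For every $m$ and every $\tau_p$-open $U\ni x$ the set $\{y\in U:\varphi_i(y)\le\varphi_i(x),\ i\le m\}$ contains $x$ and has diameter $\ge\varepsilon$. So it contains $y_{m,U}$ with $\|y_{m,U}-x\|\ge\varepsilon/3$. Direct the pairs by increasing $m$ and decreasing $U$. The net converges to $x$ in $\tau_p$. For each $i$, eventually $\varphi_i(y_{m,U})\le\varphi_i(x)$ (as soon as $m\ge i$), and by lower semicontinuity of the integer-valued $\varphi_i$ eventually $\ge$ holds as well. So the net is good for $x$, contradicting Proposition 5. Since $\tau_p\subset w$, $X$ has $P(\|\cdot\|,w)$. $\square$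

**Universal nets.** A net is *universal* if every subset of its range space either eventually contains it or eventually misses it. Every net has a universal subnet, universal nets in compact spaces converge, and images of universal nets under maps are universal. Subnets of good nets are good. A small example: a universal net in a set is either eventually constant, or for each point it eventually avoids that point, and hence it eventually avoids every finite set.

We fix a good net $(z_\alpha)$ for $z$ and prove Proposition 5 in the next two sections: first $a_\alpha\to a$ uniformly, then $b_\alpha\to b$ uniformly. In each case we assume the contrary, follow the place where convergence fails to a limit $p$ in the one-point compactification $T\cup\{\infty\}$, and produce an extra object for some counting function.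

The following choice is used twice.

**Lemma 6.** Let $p\in T$ have limit length and let $E\subset T$ be finite. There is $p_0<p$ such that for every $p'\in[p_0,p)$ and $e\in E$: if $e<p$, then $e<p'$; and if $e>x$ for some $x\in[p',p)$, then $e\ge p$.

*Proof.* For $e\in E$ with $e\not\ge p$ we have $e\wedge p<p$. As $p$ has limit length, there is $p_0<p$ with $e\wedge p<p_0$ for all these finitely many $e$. Let $p'\in[p_0,p)$. If $e<p$, then $e=e\wedge p<p'$. If $e>x$ with $x\in[p',p)$ and $e\not\ge p$, then $x\le e\wedge p<p'\le x$, a contradiction. $\square$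

## 8. Uniform convergence of the functions $a_\alpha$

Suppose $a_\alpha\not\to a$ uniformly. Passing to a subnet, there are $\varepsilon>0$ and $t_\alpha\in T$ with
$$|a_\alpha(t_\alpha)-a(t_\alpha)|\ge\varepsilon,\tag{6}$$
and we may assume that $(z_\alpha,t_\alpha)$ is universal in $X\times T$. Then $t_\alpha\to p$ for some $p\in T\cup\{\infty\}$.

**Case A: $p\in T$.** By pointwise convergence and (6), $t_\alpha=p$ cannot hold eventually; so $t_\alpha\ne p$ eventually. Hence $p$ is not isolated, so it has limit length, and for each $p'<p$ eventually $t_\alpha\in(p',p]$, that is, $p'<t_\alpha<p$. Let $c=a(p)$. Since $a(t_\alpha)\to c$, eventually $|a_\alpha(t_\alpha)-c|>\varepsilon/2$: the function $a_\alpha$ has a peak or a dip just below $p$, which $a$ does not have.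

**Case A1: $c\ne0$.** The aim is to enlarge a maximal admissible set by a point $p'$ just below $p$, using the new value at $t_\alpha$ as a separator. Choose rationals $c-\frac\varepsilon2<i_1<j_1<c<j_2<i_2<c+\frac\varepsilon2$ with $0\notin[j_1,j_2]$. This is a type 1 pair with $c\in J$, and eventually $a_\alpha(t_\alpha)\in I$. Let $P$ be admissible for $a$ with $|P|=W_{J,I}(z)$. We may assume:
$$\text{for every } e\in P \text{ with } e<p \text{ there is } r\in(e,p) \text{ with } a(r)\in I.\tag{7}$$
If $p\in P$, this is admissibility. If $p\notin P$ and (7) fails for $e_0$, replace $P$ by $(P\setminus\{e_0\})\cup\{p\}$. This set has the same cardinality and contains $p$, so (7) will hold for it once we check that it is admissible.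

- $a(p)=c\in J$, and pairs in $P\setminus\{e_0\}$ keep their separators.
- Let $e\in P$, $e<p$, $e\ne e_0$. Then $e$ and $e_0$ are comparable. If $e_0<e$, their separator would lie in $(e_0,p)$, which is excluded by the choice of $e_0$. So $e<e_0$, and their separator lies in $(e,e_0)\subset(e,p)$.
- Let $e\in P$, $e>p$. A separator $r$ of the pair $e_0<e$ is comparable with $p$, both being $\le e$. We have $r\not<p$ by choice of $e_0$, and $r\ne p$ since $a(p)\in J$ is not in $I$. So $r\in(p,e)$.

Now let $E$ be the finite set consisting of $P$, one separator for each comparable pair of $P$, and one $r$ as in (7) for each $e\in P$ with $e<p$. By Lemma 6 and continuity of $a$ at $p$, choose $p'<p$ with $a(p')\in J$ for which the conclusion of Lemma 6 holds. Then $p'\notin P$, since $e<p$ implies $e<p'$ for $e\in E$. Put $P^*=P\cup\{p'\}$. For large $\alpha$ it is admissible for $a_\alpha$: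

- The finitely many conditions "value in $J$" on $P^*$ and "value in $I$" on the chosen separators are open and hold for $a$, so they hold for $a_\alpha$. Pairs in $P$ are thereby separated.
- A pair $e<p'$ with $e\in P$ is separated by the point $r\in(e,p)$ of $E$ from (7), since $r<p'$ by Lemma 6.
- A pair $p'<e$ with $e\in P$ has $e\ge p$ by Lemma 6, so it is separated by $t_\alpha\in(p',p)$, where $a_\alpha(t_\alpha)\in I$.

Thus eventually $W_{J,I}(z_\alpha)\ge|P|+1>W_{J,I}(z)$, a contradiction.

**Case A2: $c=0$.** Now $t_\alpha$ itself becomes the extra point. Take a type 2 pair with $q<\varepsilon/2$. Eventually $|a_\alpha(t_\alpha)|>\varepsilon/2$, so $a_\alpha(t_\alpha)\in J$. Let $P$ be admissible for $a$ of maximal cardinality, and let $E$ be $P$ together with one separator for each comparable pair. Choose $p'<p$ with $|a(p')|<q'$ for which the conclusion of Lemma 6 holds. Eventually $p'<t_\alpha<p$, and then $t_\alpha\notin P$ by Lemma 6. For large $\alpha$, $P$ is admissible for $a_\alpha$ with its old separators, and also $|a_\alpha(p')|<q'$ and $|a_\alpha(p)|<q'$. Let $e\in P$. If $e<t_\alpha$,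 then $e<p$, so $e<p'<t_\alpha$, and $p'$ separates. If $e>t_\alpha$, then $e\ge p$ by Lemma 6, and $e\ne p$ as $a(p)=0\notin J$; so $p\in(t_\alpha,e)$ separates. Hence $P\cup\{t_\alpha\}$ is admissible for $a_\alpha$, contradicting goodness.

**Case B: $p=\infty$.** For every $s$, eventually $t_\alpha\not\le s$, since $[\emptyset,s]$ is compact. Also $a(t_\alpha)\to0$, so eventually $|a_\alpha(t_\alpha)|>\varepsilon/2$. This is the case in which $C_0(T)$ got stuck, and the row $b(m,\cdot)$ at one node $m$ will be needed.

**Step B.0. A level that $|a|$ skips.** The set $|a|(T)\cup\{0\}$ is countable, because $\{a\ne0\}$ is, and compact, as a continuous image of $T\cup\{\infty\}$. So it omits a point of $(0,\varepsilon/2)$, and then a neighborhood of it: there are rationals $0<q'<q<\varepsilon/2$ with $|a|(T)\cap[q',q]=\emptyset$. Use the type 2 pair for $q',q$.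

**Step B.1. The new value hangs below no separator.** Let $P$ be admissible for $a$ with $|P|=W_{J,I}(z)$, with fixed separators. For large $\alpha$, $P$ is admissible for $a_\alpha$ with the same separators, $t_\alpha\not\le e$ for all $e\in P$ (so $t_\alpha\notin P$), and $a_\alpha(t_\alpha)\in J$. By goodness, $P\cup\{t_\alpha\}$ is eventually not admissible for $a_\alpha$. The only possible reason is an $e\in P$ with $e<t_\alpha$ and no separator in $(e,t_\alpha)$. In particular $P\ne\emptyset$. As $P$ is finite and $(z_\alpha,t_\alpha)$ is universal, one $e_0\in P$ works eventually: eventually $e_0<t_\alpha$ and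
$$|a_\alpha(r)|\ge q'\quad\text{for all } r\in(e_0,t_\alpha).\tag{8}$$

**Step B.2. The node where $t_\alpha$ leaves.** Let $M=\{r\in T:\ r<t_\alpha\text{ eventually}\}$. It is downward closed. It is a chain, since two members of $M$ are both below a common $t_\alpha$. It contains $e_0$. If $r\in M$ and $r>e_0$, then by (8) eventually $|a_\alpha(r)|\ge q'$, so $|a(r)|\ge q'$. Hence $M\setminus[\emptyset,e_0]$ lies in the compact set $\{|a|\ge q'\}$, which is covered by finitely many $[\emptyset,s]$; so lengths in $M$ are bounded below $\omega_1$, and $m:=\bigcup M\in T$. Either $m=\max M$, or $M$ has no maximum. In the second case $m\notin M$, $m$ has limit length, and $M=\{r:r<m\}$: if $r<m$, some $r'\in M$ is longer than $r$, and $r,r'\le m$ gives $r<r'$, so $r\in M$.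

**Case B1: $m\in M$.** Here $t_\alpha$ leaves $m$ through farther and farther children, as in Lemma 2, and $R$ will notice. We have $e_0\le m$, and eventually $m<t_\alpha$. Let $u_\alpha\le t_\alpha$ be the child of $m$ below or equal to $t_\alpha$. For a fixed child $u$ of $m$ we have $u\notin M$, so by universality eventually $u\not<t_\alpha$; also eventually $t_\alpha\ne u$. So eventually $u_\alpha\ne u$. Only finitely many children $u$ of $m$ satisfy $n(u)<k$; hence for every $k$ eventually $n(u_\alpha)\ge k$. Moreover
$$|a_\alpha(u_\alpha)|\ge q':$$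
if $u_\alpha<t_\alpha$, then $u_\alpha\in(e_0,t_\alpha)$ and (8) applies; if $u_\alpha=t_\alpha$, use $|a_\alpha(t_\alpha)|>\varepsilon/2>q'$.

We now choose a column $k$ that $z$ does not use at $m$. Choose $k$ with $|b(m,k)|<q'/4$ and $k>n(u)$ for each of the finitely many children $u$ of $m$ with $|a(u)|>q'/2$; this is possible since $b(m,\cdot)\in c_0(\omega)$. Eventually $|b_\alpha(m,k)|<q'/4$ and $n(u_\alpha)\ge k$, so
$$|D_{z_\alpha}(m,u_\alpha,k)|=|b_\alpha(m,k)-i(u_\alpha)a_\alpha(u_\alpha)|\ge q'-\tfrac{q'}4>\tfrac{q'}2 .$$
As also $|a_\alpha(u_\alpha)|\ge q'>q'/2$, eventually $(m,k)\in R_{q'/2,q'/2}(z_\alpha)=R_{q'/2,q'/2}(z)$ by (5). But for each child $u$ of $m$ with $|a(u)|>q'/2$ we have $n(u)<k$, so $|D_z(m,u,k)|=|b(m,k)|<q'/4$. Hence $(m,k)\notin R_{q'/2,q'/2}(z)$, a contradiction.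

**Case B2: $m\notin M$.** Here $t_\alpha$ leaves the branch of $m$ at nodes tending to $m$. We trade $e_0$ for the two incomparable points $m$ and $t_\alpha$. We have $e_0<m$. Since $m\notin M$, eventually $m\not<t_\alpha$ by universality, and $t_\alpha\not\le m$; so eventually $m$ and $t_\alpha$ are incomparable. By Step B.2, $|a(r)|\ge q'$ for $r\in(e_0,m)$, and by continuity at the limit node $m$ also $|a(m)|\ge q'$. As $|a|$ takes no value in $[q',q]$,
$$|a(r)|>q\quad\text{for all } r\in(e_0,m].\tag{9}$$
If $m\in P$, a separator of $e_0<m$ would contradict (9); so $m\notin P$. Put $P^*=(P\setminus\{e_0\})\cup\{m,t_\alpha\}$. For large $\alpha$ we have $|P^*|=|P|+1$, and $P^*$ is admissible for $a_\alpha$. Indeed $a_\alpha(m)\in J$ by (9) for large $\alpha$, $a_\alpha(t_\alpha)\in J$, the points $m,t_\alpha$ are incomparable, and pairs in $P\setminus\{e_0\}$ keep their separators. Let $e\in P\setminus\{e_0\}$.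

- $e<m$: then $e$ and $e_0$ are comparable. If $e>e_0$, a separator of $e_0<e$ contradicts (9). So $e<e_0$, and the fixed separator of $e<e_0$ lies in $(e,m)$.
- $e>m$: the fixed separator $r$ of $e_0<e$ is comparable with $m$, and $r\le m$ contradicts (9). So $r\in(m,e)$.
- $e<t_\alpha$: then $e$ and $e_0$ are comparable. If $e_0<e$, the fixed separator $r\in(e_0,e)\subset(e_0,t_\alpha)$ has $|a_\alpha(r)|<q'$ for large $\alpha$, contradicting (8). So $e<e_0$, and the fixed separator of $e<e_0$ lies in $(e,t_\alpha)$.
- $e\ge t_\alpha$ does not occur for large $\alpha$.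

This contradicts $W_{J,I}(z_\alpha)=W_{J,I}(z)$ eventually. All cases are impossible, so $a_\alpha\to a$ uniformly.

## 9. Uniform convergence of the functions $b_\alpha$

Suppose $b_\alpha\not\to b$ uniformly. After passing to a subnet, there are $\varepsilon>0$, $r_\alpha$, $k_\alpha$ with $(z_\alpha,r_\alpha,k_\alpha)$ universal,
$$|b_\alpha(r_\alpha,k_\alpha)-b(r_\alpha,k_\alpha)|\ge\varepsilon,\tag{10}$$
and $r_\alpha\to p\in T\cup\{\infty\}$. Either $r_\alpha$ is eventually constant (Case 1), or it eventually avoids every finite set. In the latter situation, if $p\in T$, then eventually $r_\alpha\ne p$ (Cases 2 and 3).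

**Case 1: $r_\alpha=r$ eventually.** Here $Q_\delta$ is used. By pointwise convergence, (10) and universality, for each $k$ eventually $k_\alpha\ne k$. So $k_\alpha\to\infty$, hence $b(r,k_\alpha)\to0$, and eventually $|b_\alpha(r,k_\alpha)|>\varepsilon/2$. Choose $k'$ with $|b(r,k')|<\varepsilon/8$ and a rational $\delta\in(0,\varepsilon/4)$. Eventually $|b_\alpha(r,k')|<\varepsilon/8$ and $k_\alpha>k'$, so $|b_\alpha(r,k_\alpha)|>\frac\varepsilon2>\frac\varepsilon8+\frac\varepsilon4>|b_\alpha(r,k')|+\delta$. Thus $(r,k_\alpha)\in Q_\delta(z_\alpha)=Q_\delta(z)$ eventually, a finite set. This contradicts $k_\alpha\to\infty$.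

**Case 2: $p\in T$, $r_\alpha\ne p$ eventually, $a(p)\ne0$.** Here $b$ is dictated by $a$ up to a small error. The node $p$ is not isolated, so it has limit length, and eventually $r_\alpha<p$. Let $u_\alpha$ be the child of $r_\alpha$ below $p$. Then $r_\alpha<u_\alpha<p$, so $u_\alpha\to p$ as well. Choose rationals $0<q<|a(p)|$ and $0<\delta<\varepsilon/4$. By continuity of $a$ and Section 8, eventually $|a(u_\alpha)|>q$ and $|a_\alpha(u_\alpha)|>q$. Since $r_\alpha$ eventually avoids any finite set, $(r_\alpha,k_\alpha)\notin R_{q,\delta}(z)=R_{q,\delta}(z_\alpha)$ eventually. Hence $|D_z(r_\alpha,u_\alpha,k_\alpha)|\le\delta$ and $|D_{z_\alpha}(r_\alpha,u_\alpha,k_\alpha)|\le\delta$. Subtracting the two instances of (4),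
$$|b_\alpha(r_\alpha,k_\alpha)-b(r_\alpha,k_\alpha)|\le2\delta+\|a_\alpha-a\|_\infty<\varepsilon\quad\text{eventually},$$
contradicting (10).

**Case 3: either $p\in T$, $r_\alpha\ne p$ eventually and $a(p)=0$, or $p=\infty$ with $r_\alpha$ not eventually constant.** (The last proviso is automatic, since a net tending to $\infty$ is not eventually constant.) Here $b$ is small because $a$ is. We have $a(r_\alpha)\to0$, and $a_\alpha(r_\alpha)\to0$ by Section 8. Take rationals $0<q'<q<\varepsilon/2$. Eventually $(r_\alpha,k_\alpha)\notin S_{q',q}(z)=S_{q',q}(z_\alpha)$, while $|a(r_\alpha)|<q'$ and $|a_\alpha(r_\alpha)|<q'$. Hence $|b(r_\alpha,k_\alpha)|\le q$ and $|b_\alpha(r_\alpha,k_\alpha)|\le q$, and the difference is at most $2q<\varepsilon$, contradicting (10).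

This proves Proposition 5, and with it Theorem A. Conditions i)–v) are therefore not equivalent to the existence of an equivalent Kadec norm. $\square$

## 10. Superspaces of $X$, and the quotient $X/c_0(G)$

It remains to prove parts (a) and (b) of Theorem B.

**Proof of (a).** If $Z$ contains an isomorphic copy of $X$ and has an equivalent norm with the sequential Kadec–Klee property, restrict this norm to the copy and carry it to $X$. The result is an equivalent norm on $X$. Weak convergence in a closed subspace is weak convergence in the whole space, so the property passes to this norm, contradicting Theorem A(2). $\square$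

**Proof of (b). Step 1. The kernel of $\pi(a,b)=a$.** The $e_g$ span $c_0(G)$ isometrically in $X$. Let $\pi:X\to C_0(T)$, $\pi(a,b)=a$. Clearly $c_0(G)\subset\ker\pi$. If $(0,b)\in X$ and $\eta>0$, Lemma 4(β) gives a finite $F$ with $|b(r,k)|<2\eta$ for $r\notin F$. For each $r\in F$ only finitely many $k$ have $|b(r,k)|\ge2\eta$, as $b(r,\cdot)\in c_0(\omega)$. So $b\in c_0(G)$, and $\ker\pi=c_0(G)$.

**Step 2. $\pi$ is a quotient map.** The span $A_0$ of $\{1_{[\emptyset,s]}\}$ is an algebra, since $1_{[\emptyset,s]}1_{[\emptyset,s']}=1_{[\emptyset,s\wedge s']}$. It separates points: if $p\ne p'$, then, up to exchanging them, $p\not\le p'$, and $1_{[\emptyset,p']}$ is $0$ at $p$ and $1$ at $p'$. It vanishes nowhere. So it is dense in $C_0(T)$ by the Stone–Weierstrass theorem.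

Given $a=\sum_jc_ja_{s_j}\in A_0$, let $w=\sum_jc_jx_{s_j}=(a,b_w)$, and let $F$ be the finite set of all $s_j$ and $s_j\wedge s_l$. Subtract from $w$ the finitely supported vector $b_w|_{F\times\omega}\in c_0(G)$. By the computation in Lemma 4, $|b_w(r,k)|\le|a(r)|$ for $r\notin F$. So the resulting lift of $a$ has norm exactly $\|a\|$. Hence $\pi(B_X)$ contains the unit ball of the dense subspace $A_0$, so it is dense in $B_{C_0(T)}$. By the standard lemma in the proof of the open mapping theorem, $\pi$ maps the open unit ball of $X$ onto a set containing the open unit ball of $C_0(T)$. With $\|\pi\|\le1$ this says that $X/c_0(G)$ is isometric to $C_0(T)$.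

**Step 3. $X$ is Asplund.** Recall that a Banach space is Asplund if every continuous convex function on an open convex subset is Fréchet differentiable at the points of a dense $G_\delta$ subset; and a space is scattered if each of its nonempty subsets has an isolated point. $T$ is scattered: if $t$ has minimal length in $Y\subset T$, then $[\emptyset,t]\cap Y=\{t\}$. Hence so is $T\cup\{\infty\}$: a nonempty subset is $\{\infty\}$ or meets the open set $T$, where it has an isolated point. We use the following results of Namioka and Phelps (Duke Math. J. 42 (1975)): $C(K)$ is Asplund for scattered compact $K$; closed subspaces of Asplund spaces are Asplund; and if $Y\subset X$ is a closed subspace such that $Y$ and $X/Y$ are Asplund, so is $X$. The space $C_0(T)$ is a closed subspace of $C(T\cup\{\infty\})$, and $c_0(G)$ is a closed subspace of $C(G\cup\{\infty\})$ with $G$ discrete, where $G\cup\{\infty\}$ is scattered. So both are Asplund, and by Steps 1 and 2 so is $X$.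

**Step 4. The quotient fails i).** This is Lemma 2. Since $X$ satisfies i)–v) by Theorem A(1) and $X/c_0(G)=C_0(T)$ does not, i)–v) do not pass to quotients by $c_0(\Gamma)$, even for Asplund spaces. $\square$
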